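\title{Galaxies spanning the vertices of maximum degree in a digraph}

\begin{abstract}
A galaxy is a vertex-disjoint union of stars whose arcs are directed away from their centers. We prove that every digraph of maximum degree at least $3$ has a galaxy containing all vertices of maximum degree; this confirms a conjecture stated for maximum degree at least $4$. More generally, let $X$ be a set of non-isolated vertices, each of degree at least the degrees of its neighbors. Then some galaxy contains $X$ if and only if no connected component of the digraph is a directed odd cycle with all its vertices in $X$. The proof combines the Gallai--Edmonds decomposition with a structural fact: a strongly connected digraph on at least three vertices that has no spanning galaxy has two vertices of degree $2$.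
\end{abstract}

\section{Introduction}\label{sec:intro}

All digraphs in this paper are finite and loopless and have no parallel arcs: between two distinct vertices there is at most one arc in each direction, so that a directed $2$-cycle is allowed. We write $N^+(v)$ and $N^-(v)$ for the sets of out-neighbors and in-neighbors of a vertex $v$, and a \emph{neighbor} is an in- or out-neighbor. The \emph{degree} $d(v)=d^+(v)+d^-(v)$ is the sum of the outdegree and the indegree, that is, the number of arcs at $v$, and $\Delta(D)$ is the maximum degree of the digraph $D$. The \emph{underlying graph} of $D$ is the simple graph on $V(D)$ in which two vertices are adjacent when at least one arc joins them; the \emph{components} of $D$ are the subdigraphs induced by the connected components of this graph. For $U\subseteq V(D)$, the subdigraph induced by $U$ is $D[U]$.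

A \emph{star} consists of a vertex, its \emph{center}, and one or more further vertices, its \emph{leaves}, with one arc from the center to each leaf. A \emph{galaxy} is a vertex-disjoint union of stars; the empty digraph counts as a galaxy. A galaxy \emph{in} $D$ is a subdigraph $S$ of $D$ that is a galaxy. It \emph{spans} (or \emph{covers}) a set $X\subseteq V(D)$ if $X\subseteq V(S)$, and it is \emph{spanning} if $V(S)=V(D)$.

Galaxies extend matchings. A single arc is a star, so a matching of the underlying graph yields a galaxy on the same vertices: choose one arc for each edge. We use this throughout without further mention. The gain over matchings is that a center may serve several leaves, but only along arcs that leave it.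

One cannot hope to cover all vertices. If two vertices of indegree $0$ have the same unique out-neighbor, then both can only be centers, and they compete for one leaf. The vertices that lose in this example have smaller degree than their neighbor, which suggests asking only for the vertices of maximum degree. There is a second reason to ask for exactly these: deleting the arcs of a galaxy that spans them lowers the maximum degree, so such galaxies are what one needs to peel the arcs of a digraph off in few galaxies. For $\Delta=2$ there is still an obstruction, of a different kind. In a directed cycle every vertex has one out-neighbor, so every star has two vertices, and a directed cycle of odd length has no spanning galaxy. With larger degrees one expects enough freedom to repair the parity by a star with two leaves. The following conjecture is posed in \cite{galaxies}.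

\begin{quote}
\textbf{Conjecture.} \emph{Every digraph with maximum degree $\Delta\ge 4$ has a galaxy spanning all the vertices of maximum degree.}
\end{quote}

We prove the conjecture. The argument only ever compares the degrees of adjacent vertices, and it gives a local statement in which directed odd cycles are the only obstruction.

\begin{theorem}\label{thm:main}
Let $D$ be a digraph and let $X\subseteq V(D)$ be such that every $x\in X$ satisfies
\begin{equation}\label{eq:local}
d(x)\ge 1\qquad\text{and}\qquad d(y)\le d(x)\ \text{ for every neighbor $y$ of $x$.}
\end{equation}
Then $D$ has a galaxy spanning $X$ if and only if no component of $D$ is a directed cycle of odd length with all its vertices in $X$.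
\end{theorem}

\begin{corollary}\label{cor:max}
If $\Delta(D)\ge 3$, then $D$ has a galaxy spanning all vertices of maximum degree; in particular, the Conjecture is true. The same holds if $\Delta(D)=1$. If $\Delta(D)=2$, it holds if and only if no component of $D$ is a directed odd cycle.
\end{corollary}

\begin{proof}
Let $\Delta(D)\ge1$ and let $X$ be the set of vertices of maximum degree; it satisfies \eqref{eq:local}. The vertices of a component that is a directed odd cycle have degree $2$. So no such component lies in $X$ if $\Delta(D)\neq 2$, and every such component lies in $X$ if $\Delta(D)=2$. Apply Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}\label{rem:hyp}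
Neither part of \eqref{eq:local} can be dropped: an isolated vertex lies in no star, and the two competing vertices above have degree $1$ and a neighbor of degree at least $2$. The exclusion of parallel arcs is needed as well. In a directed triangle with every arc doubled, all degrees are $4$, yet every vertex still has only one out-neighbor, so there is no spanning galaxy. In the proof, this hypothesis is used in Lemma~\ref{lem:acyclic}, where a vertex with one in-neighbor and one out-neighbor is concluded to have degree $2$.
\end{remark}

Section~\ref{sec:small} works out three small cases, which contain the three mechanisms of the proof, and ends with its plan.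

\section{Three small cases}\label{sec:small}

\subsection*{No arc inside $X$: counting}

We recall \emph{Hall's theorem}: in a bipartite graph, a set $P'$ of vertices on one side is covered by some matching if and only if every $S\subseteq P'$ has at least $|S|$ neighbors.

Suppose that $X$ satisfies \eqref{eq:local} and that no arc joins two vertices of $X$. Give each arc between $x\in X$ and $y\notin X$ the weight $1/d(x)$. Let $S\subseteq X$ and let $N$ be the set of neighbors of $S$. The arcs at $S$ have total weight $|S|$. On the other hand, a vertex $y\in N$ lies on at most $d(y)$ of these arcs, and each of them has weight at most $1/d(y)$ by \eqref{eq:local}; so the total weight is at most $|N|$. By Hall's theorem, applied to the edges between $X$ and $V(D)\setminus X$, a matching covers $X$. This is the role of the degree condition, and it explains why a local condition suffices.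

\subsection*{Odd cycles: a star with two leaves}

Matchings alone do not prove the conjecture. In a tournament on five vertices, that is, an orientation of the complete graph $K_5$, all degrees are $4$ and no matching covers five vertices. But ten arcs leave five vertices, so some vertex has two out-neighbors; these three vertices form a star, and the arc between the other two vertices completes a spanning galaxy. The same device works on every odd cycle that is not directed.

\begin{lemma}\label{lem:cycle}
An orientation of a cycle of odd length has a spanning galaxy if and only if it is not a directed cycle.
\end{lemma}

\begin{proof}
We saw in Section~\ref{sec:intro} that a directed odd cycle has no spanning galaxy. Let the orientation not be a directed cycle. The outdegrees have average $1$, and if all were equal to $1$, so would be all indegrees, and the cycle would be directed. Hence some vertex $s$ has both its cycle neighbors as out-neighbors. Take the star on these three vertices and a perfect matching of the remaining path, which has an even number of vertices (possibly none).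
\end{proof}

\subsection*{Directed triangles: help from outside}

Now let $\Delta\geq 3$, and suppose that $V(D)$ is partitioned into a set $A$ and sets $K_1,\dots,K_r$ such that each $D[K_i]$ is a directed triangle, no arc joins two different triangles, and all vertices of $X=K_1\cup\dots\cup K_r$ have the maximum degree $\Delta$. No triangle can cover itself, so each needs a partner in $A$. Every vertex of a triangle has degree $2$ inside it and hence $\Delta-2$ arcs to or from $A$. Thus any $j$ triangles are joined to $A$ by $3(\Delta-2)j\ge \Delta j$ arcs, while a vertex of $A$ lies on at most $\Delta$ arcs; so these $j$ triangles have at least $j$ neighbors in $A$. By Hall's theorem there are distinct vertices $a_1,\dots,a_r\in A$ such that $a_i$ has a neighbor $w_i\in K_i$. An arc between $a_i$ and $w_i$ and the arc on $K_i\setminus\{w_i\}$ cover $K_i$. In the count, a directed triangle does at least as well as a single vertex of degree $\Delta$; for $\Delta=2$ the count breaks down, as it must.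

Directed odd cycles are not the only strongly connected digraphs that cannot cover themselves.

\begin{example}\label{ex:windmill}
Let $j\ge 1$, and let the \emph{windmill} consist of $j$ directed triangles $v\to a_i\to b_i\to v$ sharing only the vertex $v$. A star with two or more leaves must have center $v$. If $a_i$ is one of its leaves, then $b_i$ is uncovered, since its only in-neighbor $a_i$ is a leaf and its only out-neighbor $v$ is a center. So a spanning galaxy would consist of single arcs, which is impossible on $2j+1$ vertices.
\end{example}

The windmill has arbitrarily large maximum degree, but it is far from regular: all vertices except $v$ have degree $2$. If such a piece sits in a digraph in which all its vertices have the same degree, then many arcs join it to the outside, and the count above goes through. The danger would be a piece that cannot cover itself and is nearly regular. The core of the paper is that no such piece exists.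

\subsection*{Plan of the proof}

The Gallai--Edmonds theorem splits the underlying graph into a perfectly matched part, a set $A$, and odd pieces $K$ whose outside neighbors lie in $A$ and in which any one vertex can be left out of an otherwise perfect matching. Call a piece bad if it cannot cover its own vertices of $X$. A bad piece lies in $X$, so its vertices have a common degree $k$, and for Hall's condition we need at least $k$ arcs between it and $A$. Section~\ref{sec:oddstrong} shows that a bad piece is strongly connected and that all its strongly connected vertex sets have odd size. Section~\ref{sec:degree2} shows that such a digraph, if it has at least three vertices, has two vertices of degree $2$. These two vertices alone account for $2(k-2)$ arcs to $A$, which is at least $k$ when $k\geq4$; the case $k=3$ follows by parity. Section~\ref{sec:proof} assembles the galaxy.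

\section{Strong digraphs without a spanning galaxy}\label{sec:oddstrong}

A digraph is \emph{strong} if it has a directed path from every vertex to every other vertex. A nonempty set $U\subseteq V(D)$ is \emph{strong} in $D$ if $D[U]$ is strong; singletons are strong. A strong set with at least two vertices is a union of vertex sets of directed cycles, since each arc of a strong digraph lies on a directed cycle. The maximal strong sets partition $V(D)$ and are the \emph{strong components} of $D$.

\begin{definition}\label{def:oddstrong}
A digraph is \emph{odd-strong} if it is strong and every strong set in it has odd size.
\end{definition}

An odd-strong digraph has odd order and no directed $2$-cycle, and every strong set in it induces an odd-strong digraph. Directed odd cycles are odd-strong. So are windmills, whose strong sets are the singletons and the unions of triangles. The aim of this section is to show that a strong digraph without a spanning galaxy is odd-strong. This takes two steps: a spanning galaxy of a strong set extends to the whole digraph, and a smallest strong set of even size has a perfect matching.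

An \emph{arborescence} is a connected digraph in which one vertex, the \emph{root}, has indegree $0$ and all other vertices have indegree $1$; it is a rooted tree with all arcs directed from parent to child. A \emph{diforest} is a disjoint union of arborescences. In a diforest only the roots can be hard to cover.

\begin{lemma}\label{lem:forest}
Let $H$ be a digraph and $R\subseteq V(H)$ a set from which every vertex of $H$ is reachable by a directed path. Then $H$ has a galaxy that covers $V(H)\setminus R$ and in which no vertex of $R$ is a leaf.
\end{lemma}

\begin{proof}
For every vertex at distance $i\geq 1$ from $R$, choose an arc entering it from a vertex at distance $i-1$. The chosen arcs form a spanning diforest $T$ whose set of roots is $R$. Roots have indegree $0$ in $T$, so they are not leaves of any galaxy in $T$. It therefore suffices to show that every diforest $T$ has a galaxy covering all non-roots, and we use induction on $|V(T)|$. If all vertices are roots, take the empty galaxy. Otherwise let $p$ be the parent of a vertex of maximum depth. All children of $p$ have maximum depth, so they have no children. Take the star with center $p$ and all children of $p$ as leaves, and delete its vertices. Every remaining non-root keeps its parent, so the rest is a diforest with no new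 roots, and induction applies.
\end{proof}

\begin{lemma}\label{lem:extend}
Let $K$ be a strong digraph and $W$ a strong set such that $K[W]$ has a spanning galaxy. Then $K$ has a spanning galaxy.
\end{lemma}

\begin{proof}
We first cover the vertices outside $W$. Delete from $K$ the arcs with both ends in $W$. Every vertex is still reachable from $W$: take a path from $W$ in $K$ and start it at its last vertex in $W$. Lemma~\ref{lem:forest} gives a galaxy $S_1$ covering $V(K)\setminus W$ in which all vertices of $R'=V(S_1)\cap W$ are centers and all leaves lie outside $W$.

If $R'=\emptyset$, add a spanning galaxy of $K[W]$. If $R'\neq\emptyset$, that galaxy may clash with $S_1$, but it is no longer needed, because the vertices of $R'$ are already covered and can serve as roots. Indeed, every vertex of the strong digraph $K[W]$ is reachable from $R'$, so Lemma~\ref{lem:forest} gives a galaxy $S_2$ in $K[W]$ that covers $W\setminus R'$ and has no leaf in $R'$. A common vertex of $S_1$ and $S_2$ lies in $R'$ and is a center in both, so its two stars merge into one. Hence $S_1\cup S_2$ is a galaxy, and it covers $V(K)\setminus W$, $R'$ and $W\setminus R'$.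
\end{proof}

To find matchings in strong digraphs we grow strong sets. Let $U$ be a strong set in a strong digraph $K$, with $U\ne V(K)$. An \emph{ear} of $U$ is a directed path or cycle $x,p_1,\dots,p_m,y$ with $m\geq 1$, with $x,y\in U$ (possibly $x=y$), and with distinct \emph{internal vertices} $p_1,\dots,p_m\notin U$. An ear exists: leave $U$ by an arc $xp_1$ and follow a shortest path from $p_1$ back to $U$. The set $U\cup\{p_1,\dots,p_m\}$ is again strong. A graph $G$ is \emph{factor-critical} if $G-w$ has a perfect matching for every vertex $w$; such a graph has odd order.

\begin{lemma}\label{lem:critical}
The underlying graph of an odd-strong digraph $D$ is factor-critical.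
\end{lemma}

\begin{proof}
Let $w\in V(D)$. Start with $U=\{w\}$ and add the internal vertices of an ear of $U$ repeatedly, until $U=V(D)$. Before and after each step $U$ is strong, hence of odd size, so each ear has an even number $m$ of internal vertices. The edges $p_1p_2,\ p_3p_4,\dots,p_{m-1}p_m$ of all the ears form a perfect matching of the underlying graph minus $w$.
\end{proof}

\begin{lemma}\label{lem:strong}
A strong digraph $K$ without a spanning galaxy is odd-strong.
\end{lemma}

\begin{proof}
Suppose not, and let $W$ be a strong set of even size with $|W|$ minimum. Since $|W|\ge 2$ and singletons are strong, $W$ has a proper strong subset; let $U$ be one of maximum size. All strong subsets of $U$, including $U$, are smaller than $W$ and therefore odd, so $K[U]$ is odd-strong. Let $x,p_1,\dots,p_m,y$ be an ear of $U$ in $K[W]$. By the maximality of $U$ we have $U\cup\{p_1,\dots,p_m\}=W$, so $m$ is odd. By Lemma~\ref{lem:critical}, the underlying graph of $K[U]-x$ has a perfect matching, and adding the edges $xp_1,\ p_2p_3,\dots,p_{m-1}p_m$ gives a perfect matching on $W$. So $K[W]$ has a spanning galaxy, and by Lemma~\ref{lem:extend} so does $K$, a contradiction.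
\end{proof}

The pieces that we will meet are factor-critical but not known to be strong. Strongness comes from Lemma~\ref{lem:cycle}: in a factor-critical graph, every edge lies on an odd cycle whose complement has a perfect matching, and without a spanning galaxy every such cycle must be directed. We use the standard fact that, for two matchings $M,M'$, each component of the graph with edge set $M\triangle M'$ is a path or an even cycle whose edges alternate between $M$ and $M'$, and that the ends of the paths with at least one edge are precisely the vertices covered by exactly one of $M,M'$.

\begin{proposition}\label{prop:bad}
Let $K$ be a digraph without a spanning galaxy whose underlying graph $G$ is connected and factor-critical. Then $K$ is odd-strong.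
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:strong} it suffices to show that $K$ is strong. For this it suffices to show that every arc $uv$ lies on a directed cycle: then every edge of $G$ can be traversed in both directions by directed paths, and $G$ is connected.

Let $M_u$ and $M_v$ be perfect matchings of $G-u$ and $G-v$. The vertices covered by exactly one of them are $u$ and $v$, so $M_u\triangle M_v$ contains a path $P$ from $u$ to $v$ as a component. It starts with an edge of $M_v$ and ends with an edge of $M_u$, so it has an even number of edges, at least two, and does not use the edge $uv$. Hence $C=P+uv$ is a cycle of odd length. The matching $M_u$ matches the vertices of $P$ other than $u$ along $P$, so it matches the vertices outside $C$ among themselves. Orient $C$ by choosing an arc of $K$ for each edge of $P$ and the arc $uv$ for the edge $uv$. If this orientation were not a directed cycle, then its spanning galaxy from Lemma~\ref{lem:cycle} and the edges of $M_u$ outside $C$ would give a spanning galaxy of $K$. So it is a directed cycle, and it contains the arc $uv$.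
\end{proof}

\section{Vertices of degree 2 in odd-strong digraphs}\label{sec:degree2}

This section proves the following.

\begin{proposition}\label{prop:two}
Every odd-strong digraph on at least three vertices has at least two vertices of degree $2$.
\end{proposition}

In a strong digraph with at least two vertices every degree is at least $2$, so the proposition produces two vertices of the least possible degree. The number two cannot be improved.

\begin{example}\label{ex:two}
Let $D_1$ have vertices $v,y_1,\dots,y_4$ and arcs $y_1y_2,\ y_2y_3,\ y_3y_4,\ vy_1,\ vy_3,\ y_2v,\ y_4v$; this is the windmill with two triangles and the extra arc $y_2y_3$. Its directed cycles are $vy_1y_2$, $vy_3y_4$ and $vy_1y_2y_3y_4$, so its strong sets have size $1$, $3$ or $5$, and $D_1$ is odd-strong. The degrees of $v,y_1,\dots,y_4$ are $4,2,3,3,2$.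
\end{example}

One might look for the two vertices on the last ear in the proof of Lemma~\ref{lem:critical}, but its internal vertices can have further arcs: in $D_1$, the ear $v,y_3,y_4,v$ of $\{v,y_1,y_2\}$ contains $y_3$, of degree $3$. Instead we delete a vertex $v$. Either $D-v$ is \emph{acyclic}, that is, has no directed cycle, and we analyze $D$ directly; or $D-v$ has a strong component with more than one vertex, and we apply induction to it.

\subsection{One vertex meets all cycles}\label{sub:acyclic}

\begin{lemma}\label{lem:acyclic}
Let $D$ be odd-strong with $|V(D)|\ge 3$, and let $v$ be a vertex such that $D-v$ is acyclic. Then there are distinct vertices $a,b\neq v$, both of degree $2$ in $D$, and vertices $a',b'\ne v$ such that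
\begin{enumerate}
\item[(i)] $N^+(a)=\{a'\}$ and $N^-(a')=\{a\}$;
\item[(ii)] $N^-(b)=\{b'\}$;
\item[(iii)] $D-v$ contains a directed path from $a$ to $b$.
\end{enumerate}
\end{lemma}

Properties (i)--(iii) are what the induction in Section~\ref{sub:induction} requires. For the rest of this subsection, $D$ and $v$ are as in the lemma and $n=|V(D)|$. Split $v$ into a source $s$, which keeps the arcs leaving $v$, and a sink $t$, which keeps the arcs entering $v$. The resulting digraph $H$ is acyclic, so it has a \emph{topological order}, a linear order $<$ of its vertices with $x<y$ for every arc $xy$; fix one. The vertices other than $s,t$ are \emph{inner}, and a \emph{route} is a directed path from $s$ to $t$ in $H$. Identifying $s$ with $t$ turns the routes into the directed cycles of $D$ through $v$. We use three facts.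
\begin{enumerate}
\item[(H1)] \emph{Every directed walk in $H$ is a path, and its vertices increase in the order $<$.} In particular, paths can be concatenated freely.
\item[(H2)] \emph{For every inner vertex $y$ there are paths from $s$ to $y$ and from $y$ to $t$; hence every inner vertex and every arc of $H$ lies on a route.} Indeed, $D$ is strong, and shortest paths from $v$ to $y$ and from $y$ to $v$ meet $v$ only once.
\item[(H3)] \emph{The union of any family of routes contains an even number of inner vertices.} For a nonempty family, these vertices together with $v$ form a union of directed cycles through $v$, which is a strong set of $D$ and so has odd size.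
\end{enumerate}

If $D$ is a directed odd cycle, there is one route, and its inner vertices fall into consecutive pairs joined by an arc that is the only way out of the first vertex and the only way into the second. We look for a region of $H$ that consists of such pairs. The natural candidates for a pair are two vertices that lie on exactly the same routes, and (H3) provides enough of them. For an inner vertex $y$ let $\mathcal P(y)\neq\emptyset$ be the set of routes through $y$. A \emph{class} is a nonempty set of the form $\{y \text{ inner}:\mathcal P(y)=\mathcal Q\}$, where $\mathcal Q$ is a set of routes. The classes partition the inner vertices.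

\begin{lemma}\label{lem:even}
Every class has even size.
\end{lemma}

\begin{proof}
For a set $\mathcal Q$ of routes let $n_{\mathcal Q}$ be the number of inner vertices $y$ with $\mathcal P(y)=\mathcal Q$. The sum $\sum_{\mathcal Q'\subseteq \mathcal Q}n_{\mathcal Q'}$ counts the inner vertices $y$ with $\mathcal P(y)\subseteq\mathcal Q$, that is, those on no route outside $\mathcal Q$. There are $n-1$ inner vertices, an even number, and by (H3) an even number of them lie on routes outside $\mathcal Q$. So the sum is even for every $\mathcal Q$, and by induction on $|\mathcal Q|$ each $n_{\mathcal Q}$ is even.
\end{proof}

List each class as $y_1<y_2<\dots<y_{2r}$ and call $(y_1,y_2),(y_3,y_4),\dots,(y_{2r-1},y_{2r})$ \emph{mate pairs}. Every inner vertex lies in exactly one mate pair, and the other vertex of that pair is its \emph{mate}. A \emph{pair} is a mate pair or $(s,t)$. The \emph{interior} $I(p,q)$ of a pair $(p,q)$ is the set of vertices other than $p,q$ on directed paths from $p$ to $q$ in $H$. Interiors consist of inner vertices, every $y\in I(p,q)$ satisfies $p<y<q$, and $I(s,t)$ is the set of all inner vertices by (H2).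

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,thick,every node/.style={circle,draw,inner sep=1pt,minimum size=6.5mm}]
\node (s) at (0,0) {$s$}; \node (a1) at (1.4,0) {$y_1$}; \node (a2) at (2.8,0) {$y_2$};
\node (a3) at (4.2,0) {$y_3$}; \node (a4) at (5.6,0) {$y_4$}; \node (t) at (7,0) {$t$};
\draw[->] (s)--(a1); \draw[->] (a1)--(a2); \draw[->] (a2)--(a3); \draw[->] (a3)--(a4); \draw[->] (a4)--(t);
\draw[->] (s) to[bend left=35] (a3); \draw[->] (a2) to[bend right=35] (t);
\node (ss) at (0,-2.3) {$s$}; \node (b1) at (1.4,-2.3) {$y_1$}; \node (b2) at (2.8,-2.3) {$y_2$};
\node (b3) at (4.2,-2.3) {$y_3$}; \node (b4) at (5.6,-2.3) {$y_4$}; \node (tt) at (7,-2.3) {$t$};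
\draw[->] (ss)--(b1); \draw[->] (b1)--(b2); \draw[->] (b2)--(b3); \draw[->] (b3)--(b4); \draw[->] (b4)--(tt);
\draw[->] (b1) to[bend left=35] (b4);
\end{tikzpicture}
\caption{Two odd-strong digraphs on five vertices, drawn with the vertex $v$ split into a source $s$ and a sink $t$. Two inner vertices are in the same class when they lie on the same $s$--$t$ paths. Top: the classes $\{y_1,y_2\}$ and $\{y_3,y_4\}$ follow one another. Bottom: the class $\{y_2,y_3\}$ is nested between the vertices of the class $\{y_1,y_4\}$.}\label{fig:routes}
\end{figure}

\begin{example}\label{ex:pairs}
For $D_1$ (Figure~\ref{fig:routes}, top) the mate pairs are $(y_1,y_2)$ and $(y_3,y_4)$, both with empty interior. The only pair with nonempty interior is $(s,t)$, and the first and last vertices $y_1,y_4$ of that interior have degree $2$. Let $D_2$ be the directed cycle $vy_1y_2y_3y_4$ with the chord $y_1y_4$ (Figure~\ref{fig:routes}, bottom). Its only other directed cycle is $vy_1y_4$, so $D_2$ is odd-strong. The mate pairs are $(y_1,y_4)$ and $(y_2,y_3)$, and $I(y_1,y_4)=\{y_2,y_3\}$. Here the first and last inner vertices have degree $3$, and one has to descend into the smaller interior to find the vertices $y_2,y_3$ of degree $2$.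
\end{example}

The descent is possible because a mate pair $(p,q)$ acts on its interior as $(s,t)$ acts on all of $H$.

\begin{lemma}\label{lem:interior}
Let $(p,q)$ be a pair.
\begin{enumerate}
\item[(a)] If $y\in I(p,q)$, then every route through $y$ contains $p,y,q$ in this order.
\item[(b)] If $y\in I(p,q)$, then the mate of $y$ is in $I(p,q)$.
\item[(c)] If $(y,y')$ is a mate pair with $y,y'\in I(p,q)$, then $I(y,y')\subseteq I(p,q)\setminus\{y,y'\}$.
\item[(d)] If $(p,q)$ is a mate pair and $I(p,q)=\emptyset$, then $N^+(p)=\{q\}$ and $N^-(q)=\{p\}$, in $H$ and in $D$.
\end{enumerate}
\end{lemma}

\begin{proof}
Statements (a) and (b) hold for $(s,t)$ by the definitions, so in their proofs $(p,q)$ is a mate pair, and $\mathcal P(p)=\mathcal P(q)$.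

(a) Let $L$ be a path from $p$ to $q$ through $y$ and let $Q\in\mathcal P(y)$. Suppose that $Q$ avoids $p$. Follow $Q$ from $s$ to $y$, then $L$ from $y$ to $q$, then any path from $q$ to $t$. The vertices after $y$ are larger than $y$, hence larger than $p$, so this route contains $q$ and avoids $p$, contrary to $\mathcal P(p)=\mathcal P(q)$. Suppose that $Q$ avoids $q$. Follow any path from $s$ to $p$, then $L$ from $p$ to $y$, then $Q$ from $y$ to $t$. The vertices before $y$ are smaller than $q$, so this route contains $p$ and avoids $q$, the same contradiction. The order on $Q$ is given by $p<y<q$.

(b) Since $p,q$ are consecutive in their class and $p<y<q$, the vertex $y$ is not in that class. With (a), this gives $\mathcal P(y)\subsetneq \mathcal P(p)=\mathcal P(q)$. Let $y'$ be the mate of $y$; it is in the class of $y$, so $y'\neq p,q$. Fix $Q\in\mathcal P(y)=\mathcal P(y')$, which contains $p,y,q$ in this order, and let $Q'$ be a route in $\mathcal P(p)=\mathcal P(q)$ that avoids $y$. Suppose that $y'$ precedes $p$ on $Q$. Follow $Q$ from $s$ to $p$ and then $Q'$ from $p$ to $t$. This route contains $y'$, and it avoids $y$, because $y>p$ and $y\notin Q'$; this contradicts $\mathcal P(y)=\mathcal P(y')$. Suppose that $y'$ follows $q$ on $Q$. Follow $Q'$ from $s$ to $q$ and then $Q$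 from $q$ to $t$. This route contains $y'$, and it avoids $y$, because $y\notin Q'$ and $y<q$; again a contradiction. So $y'$ lies between $p$ and $q$ on $Q$, and $y'\in I(p,q)$.

(c) Let $z\in I(y,y')$. There are paths from $p$ to $y$, from $y$ through $z$ to $y'$, and from $y'$ to $q$. Their concatenation is a path from $p$ to $q$ through $z$, and $p<y<z<y'<q$.

(d) Let $r$ be an out-neighbor of $p$ in $H$; one exists by (H2). A route through the arc $pr$ contains $q$ after $p$. If $r\ne q$, then $r$ lies strictly between $p$ and $q$ on this route, so $r\in I(p,q)=\emptyset$, which is absurd. Hence $N^+(p)=\{q\}$. In the same way, a route through an arc $rq$ contains $p$ before $q$, and $r\ne p$ would give $r\in I(p,q)$; hence $N^-(q)=\{p\}$. As $p$ and $q$ are inner, the same equalities hold in $D$.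
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:acyclic}]
Since $I(s,t)\neq\emptyset$, we can choose a pair $(u,u')$ whose interior $I=I(u,u')$ is nonempty and, subject to this, as small as possible. By Lemma~\ref{lem:interior}(b), $I$ is a union of mate pairs. By (c) and the minimality of $I$, each of these mate pairs has empty interior, so (d) applies to it: its first vertex has outdegree $1$ and its second vertex has indegree $1$. It remains to find a first vertex of indegree $1$ and a second vertex of outdegree $1$, and for this we go to the extremes of the order.

\emph{The vertex $a$.} Let $a$ be the smallest vertex of $I$. Its mate $a'$ lies in $I$ and is larger, so $(a,a')$ is a mate pair and (i) holds by (d). Let $r$ be an in-neighbor of $a$ in $H$. By (a), a route through the arc $ra$ contains $u$ before $a$ and $u'$ after $a$. If $r\neq u$, then $r$ lies strictly between $u$ and $a$ on this route, so $r\in I$ and $r<a$, a contradiction. Thus $u$ is the only in-neighbor of $a$ in $H$. As there are no parallel arcs, $a$ has degree $2$ in $D$.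

\emph{The vertex $b$.} To secure (iii), we restrict the choice to the set $I_a$ of vertices of $I$ reachable from $a$ in $H$, including $a$; let $b$ be its largest vertex. If $b$ were the first vertex of its mate pair, then its mate would be an out-neighbor of $b$ in $I$, hence a larger vertex of $I_a$. So $b$ is the second vertex of a mate pair $(b',b)$ in $I$, and (ii) holds by (d). Also $b\ne a$, since $a$ is the first vertex of its pair. Let $r$ be an out-neighbor of $b$ in $H$. By (a), a route through the arc $br$ contains $u$ before $b$ and $u'$ after $b$. If $r\ne u'$, then $r$ lies strictly between $b$ and $u'$ on this route, so $r\in I$; as $r$ is reachable from $a$, it is a vertex of $I_a$ larger than $b$, a contradiction. Thus $u'$ is the only out-neighbor of $b$ in $H$, and $b$ has degree $2$ in $D$.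

The vertices $a,a',b,b'$ are inner, so they differ from $v$. A path from $a$ to $b$ in $H$ contains neither the source $s$ nor the sink $t$, so it is a path in $D-v$, which is (iii).
\end{proof}

\subsection{The induction}\label{sub:induction}

Suppose now that $D-v$ has a strong component $W$ with $|W|\geq2$. Induction finds vertices of degree $2$ in $D[W]$, but these are useless if they have further arcs to the rest of $D$. We must find such a vertex away from the \emph{exits} of $W$, the vertices with an out-neighbor outside $W$, and the \emph{entrances}, those with an in-neighbor outside $W$. What the rest of $D$ provides, seen from $W$, is a way through $v$ from every exit to every entrance. We record this by arcs, and strengthen the statement accordingly.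

\begin{definition}\label{def:compatible}
Let $D$ be odd-strong and let $F,E\subseteq V(D)$ be nonempty. The pair $(F,E)$ is \emph{compatible} with $D$ if adding to $D$ all missing arcs $fe$ with $f\in F$, $e\in E$, $f\neq e$ gives an odd-strong digraph.
\end{definition}

For instance, $(\{y_2\},\{y_3\})$ is compatible with the windmill in Example~\ref{ex:two}, and the result is $D_1$. For every vertex $u$ the pair $(\{u\},\{u\})$ is compatible, since no arc is added.

\begin{lemma}\label{lem:exits}
Let $D$ be odd-strong, $v\in V(D)$, and let $W$ be a strong component of $D-v$. Let $F_W$ and $E_W$ be the sets of exits and entrances of $W$. Then $(F_W,E_W)$ is compatible with $D[W]$.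
\end{lemma}

\begin{proof}
The digraph $D[W]$ is odd-strong, and $F_W,E_W\ne\emptyset$ because $D$ is strong and $v\notin W$. Let $D_W^+$ be $D[W]$ with the missing arcs from $F_W$ to $E_W$ added; it is strong. Let $U\subseteq W$ be strong in $D_W^+$. We must show that $|U|$ is odd, and this holds if $U$ is strong in $D$. Otherwise $D_W^+[U]$ contains an added arc, so $U$ meets both $F_W$ and $E_W$. The idea is to replace the added arcs by walks through a set $Y$ outside $W$, and to find the parity of $|Y|$ by comparing with $W$.

For each $f\in F_W\cap U$ there is a path $P_f$ in $D$ from $f$ to $v$ that meets $W$ only in $f$. To see this, go to an out-neighbor $g\notin W$ of $f$ and follow a path from $g$ to $v$. If it met $W$ before reaching $v$, then in $D-v$ the vertex $g$ would be reachable from $W$ and would reach $W$, so it would belong to the strong component $W$. Reversing the directions in this argument, we get for each $e\in E_W\cap U$ a path $Q_e$ from $v$ to $e$ that meets $W$ only in $e$. Let $Y$ be the set of all vertices outside $W$ on the paths $P_f$ and $Q_e$. For all $f\in F_W\cap U$ and $e\in E_W\cap U$, the path $P_f$ followed by $Q_e$ is a walk from $f$ to $e$ inside $Y\cup\{f,e\}$, and every vertex of $Y$ lies on one of these walks.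

The set $U\cup Y$ is strong in $D$: replacing each added arc $fe$ of $D_W^+[U]$ by the walk from $f$ to $e$ shows that the vertices of $U$ reach one another in $D[U\cup Y]$, and each vertex of $Y$ lies on a walk from $U$ to $U$. The set $W\cup Y$ is strong in $D$ as well, since $W$ is strong and each vertex of $Y$ lies on a walk from $W$ to $W$. So $|U|+|Y|$ and $|W|+|Y|$ are odd. As $|W|$ is odd, $|Y|$ is even and $|U|$ is odd.
\end{proof}

In the induction we are free to choose $v$, and we choose it to separate $E$ from $F$. A \emph{path from $E$ to $F$} is a directed path that starts in $E$ and ends in $F$; it may consist of a single vertex of $E\cap F$. \emph{Menger's theorem} states that, in any digraph, the maximum number of pairwise vertex-disjoint paths from $E$ to $F$ equals the minimum size of a vertex set meeting all paths from $E$ to $F$.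

\begin{lemma}\label{lem:avoid}
Let $D$ be odd-strong with $|V(D)|\geq 3$, and let $(F,E)$ be compatible with $D$. Then some vertex $z\notin E\cup F$ has degree $2$ in $D$.
\end{lemma}

\begin{proof}
We use induction on $|V(D)|$. Adding the missing arcs from $F$ to $E$ keeps $D$ odd-strong and does not change the degrees outside $E\cup F$. So we may assume that
\begin{equation}\label{eq:full}
fe \text{ is an arc of } D \text{ whenever } f\in F,\ e\in E,\ f\neq e.
\end{equation}

\emph{Choice of $v$.} There are no two vertex-disjoint paths from $E$ to $F$. For let $P_1,P_2$ be such paths, with $P_i$ from $e_i$ to $f_i$. Each $V(P_i)$ is strong, being a singleton or closed into a cycle by the arc $f_ie_i$, so it has odd size. But the arcs $f_1e_2$ and $f_2e_1$ join $P_1$ and $P_2$ into one directed cycle, which has even length; this is impossible in an odd-strong digraph. By Menger's theorem, there is a vertex $v$ such that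
\begin{equation}\label{eq:cut}
\text{every path from $E$ to $F$ contains $v$.}
\end{equation}
If $|F|=1$, we take for $v$ the element of $F$, in which all these paths end. Applied to single vertices, \eqref{eq:cut} gives $E\cap F\subseteq\{v\}$.

\emph{Case 1: $D-v$ has a strong component $W$ with $|W|\geq 2$.} Then $|W|$ is odd, so $3\le |W|<|V(D)|$. By Lemma~\ref{lem:exits} and induction, some vertex $z\in W$ is neither an exit nor an entrance of $W$ and has degree $2$ in $D[W]$. All neighbors of $z$ lie in $W$, so $z$ has degree $2$ in $D$. Suppose that $z\in E$. By \eqref{eq:full}, every vertex of $F\setminus\{z\}$ is an in-neighbor of $z$, so $F\subseteq W$. Then the strong digraph $D[W]$ contains a path from $z\in E$ to a vertex of $F$, and this path avoids $v\notin W$, contrary to \eqref{eq:cut}. Suppose that $z\in F$. Then every vertex of $E\setminus\{z\}$ is an out-neighbor of $z$, so $E\subseteq W$, and $D[W]$ contains a path from a vertex of $E$ to $z\in F$, again contrary to \eqref{eq:cut}. Hence $z\notin E\cup F$.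

\emph{Case 2: all strong components of $D-v$ are singletons.} Then $D-v$ is acyclic; let $a,b,a',b'$ be as in Lemma~\ref{lem:acyclic}. It suffices to show that $a$ and $b$ do not both lie in $E\cup F$. Suppose that they do. None of $a,b,a',b'$ equals $v$, so none lies in $E\cap F$, and by the choice of $v$ none is the only element of $F$.
\begin{itemize}
\item If $b\in E$, then $b\notin F$, and \eqref{eq:full} gives $F\subseteq N^-(b)=\{b'\}$. Then $b'$ is the only element of $F$, a contradiction. So $b\in F$.
\item If $a\in F$, then $a\notin E$, and \eqref{eq:full} gives $E\subseteq N^+(a)=\{a'\}$, so $a'\in E$. Then $a'\notin F$, and \eqref{eq:full} gives $F\subseteq N^-(a')=\{a\}$. Then $a$ is the only element of $F$, a contradiction. So $a\in E$.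
\end{itemize}
Now the path from $a\in E$ to $b\in F$ in $D-v$ contradicts \eqref{eq:cut}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:two}]
For any vertex $u$, Lemma~\ref{lem:avoid} applied to $(\{u\},\{u\})$ gives a vertex of degree $2$ other than $u$. This yields a first vertex $z_1$ of degree $2$, and the choice $u=z_1$ yields a second one.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

If a component of $D$ is a directed odd cycle contained in $X$, then a galaxy spanning $X$ would restrict to a spanning galaxy of this cycle, which does not exist by Lemma~\ref{lem:cycle}. Conversely, assume from now on that no component of $D$ is a directed odd cycle contained in $X$. We construct a galaxy spanning $X$.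

\subsection*{The decomposition}

Let $G$ be the underlying graph of $D$. Let $B$ be the set of vertices missed by at least one maximum matching of $G$, let $A$ be the set of vertices outside $B$ that have a neighbor in $B$, and let $C=V(D)\setminus(A\cup B)$. The \emph{Gallai--Edmonds structure theorem} (see \cite{LP}) states that
\begin{enumerate}
\item[(GE1)] every component of $G[B]$ is factor-critical;
\item[(GE2)] $G[C]$ has a perfect matching;
\item[(GE3)] every maximum matching of $G$ matches the vertices of $A$ to vertices in distinct components of $G[B]$.
\end{enumerate}
Let $\mathcal K$ be the set of vertex sets of the components of $G[B]$; its elements are the \emph{pieces}. By the definition of $A$, every arc with exactly one end in a piece $K$ has its other end in $A$; let $e(K)$ be the number of these arcs. A piece that receives a partner in $A$ can be covered completely by (GE1), but there may be more pieces than vertices of $A$. So we must make sure that partners go to the pieces that need them. Call a piece $K$ \emph{bad} if $D[K]$ has no galaxy spanning $K\cap X$, and let $\mathcal B$ be the set of bad pieces.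

\begin{lemma}\label{lem:piece}
Let $K$ be a bad piece. Then $K\subseteq X$, all vertices of $K$ have the same degree $k_K\geq1$ in $D$, and $e(K)\ge k_K$.
\end{lemma}

\begin{proof}
If there were a vertex $w\in K\setminus X$, a perfect matching of $G[K]-w$ would give a galaxy spanning $K\setminus\{w\}\supseteq K\cap X$. So $K\subseteq X$. By \eqref{eq:local}, adjacent vertices of $X$ have equal degrees, and $G[K]$ is connected, so all vertices of $K$ have the same degree $k=k_K\ge 1$. Writing $d_K$ for the degree in $D[K]$, we have
\begin{equation}\label{eq:out}
e(K)=\sum_{x\in K}\bigl(k-d_K(x)\bigr),
\end{equation}
a sum of nonnegative terms. If $|K|=1$, then $e(K)=k$. Otherwise $|K|\geq3$, since $|K|$ is odd. The digraph $D[K]$ has no spanning galaxy and $G[K]$ is connected and factor-critical, so $D[K]$ is odd-strong by Proposition~\ref{prop:bad}. By Proposition~\ref{prop:two}, two vertices of $K$ have $d_K=2$. Hence $k\geq 2$, and \eqref{eq:out} gives $e(K)\ge 2(k-2)$.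

If $k\geq4$, then $2(k-2)\geq k$. If $k=3$, then $e(K)\geq2$, and by \eqref{eq:out} $e(K)=3|K|-2m$, where $m$ is the number of arcs of $D[K]$; this number is odd, so $e(K)\geq3$. Finally, $k=2$ does not occur. For in the strong digraph $D[K]$ every vertex has indegree and outdegree at least $1$, so $k=2$ forces both to be exactly $1$ and leaves no arc to the rest of $D$. Then $D[K]$ is a directed cycle of odd length and a component of $D$ contained in $X$, which we have excluded.
\end{proof}

\subsection*{Partners for the bad pieces}

Let $\Gamma$ be the bipartite graph with sides $A$ and $\mathcal K$ in which $a$ is adjacent to $K$ when $a$ has a neighbor in $K$. By (GE3), $\Gamma$ has a matching $\mathcal M_1$ covering $A$. We show that it has a matching $\mathcal M_2$ covering $\mathcal B$, by the weighted count of Section~\ref{sec:small}. Let $\mathcal B'\subseteq\mathcal B$, and let $N\subseteq A$ be its set of neighbors in $\Gamma$. Give each arc between a piece $K\in\mathcal B'$ and a vertex $a\in N$ the weight $1/k_K$. Since $a$ is a neighbor of a vertex of $K\subseteq X$, condition \eqref{eq:local} gives $d(a)\le k_K$, so the weight is at most $1/d(a)$. With Lemma~\ref{lem:piece},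
\[
|\mathcal B'|\ \le\ \sum_{K\in\mathcal B'}\frac{e(K)}{k_K}\ \le\ \sum_{a\in N} d(a)\cdot\frac1{d(a)}\ =\ |N| ,
\]
where the middle step sums the weights by their ends in $N$ and uses that $a$ lies on at most $d(a)$ weighted arcs. Hall's theorem gives $\mathcal M_2$.

The set $A$ may contain vertices of $X$, so we need a single matching that covers both $A$ and $\mathcal B$. This is the Mendelsohn--Dulmage theorem, whose short proof we include.

\begin{lemma}\label{lem:MD}
Let $\Gamma$ be a bipartite graph with sides $P_1,P_2$, and for $i=1,2$ let $\mathcal M_i$ be a matching covering a set $P_i'\subseteq P_i$. Then some matching covers $P_1'\cup P_2'$.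
\end{lemma}

\begin{proof}
Every vertex of $P_1'\cup P_2'$ lies on an edge of $\mathcal M_1\cap\mathcal M_2$ or in a component of $\mathcal M_1\triangle\mathcal M_2$ with at least one edge. Take all edges of $\mathcal M_1\cap\mathcal M_2$, and from each such component $L$ take either its $\mathcal M_1$-edges or its $\mathcal M_2$-edges; any such choice is a matching. If $L$ is a cycle or a path with an odd number of edges, one of the two choices covers all vertices of $L$, and we make it. If $L$ is a path with an even number of edges, then both ends lie on the same side $P_i$, one end is missed by $\mathcal M_1$, and the other by $\mathcal M_2$. Take the $\mathcal M_i$-edges. They cover all of $L$ except the end missed by $\mathcal M_i$, which lies in $P_i\setminus P_i'$ and hence outside $P_1'\cup P_2'$.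
\end{proof}

\subsection*{The galaxy}

By Lemma~\ref{lem:MD}, $\Gamma$ has a matching $\mathcal M$ covering both $A$ and $\mathcal B$. Take the union of
\begin{itemize}
\item the galaxy given by a perfect matching of $G[C]$, which exists by (GE2);
\item for each edge $aK$ of $\mathcal M$, an arc between $a$ and a neighbor $w_K\in K$ of $a$, together with the galaxy given by a perfect matching of $G[K]-w_K$, which exists by (GE1);
\item for each piece $K$ not covered by $\mathcal M$, a galaxy in $D[K]$ spanning $K\cap X$, which exists because $K$ is not bad.
\end{itemize}
These galaxies are pairwise vertex-disjoint, so their union is a galaxy in $D$. It covers $C$, $A$, every piece covered by $\mathcal M$, and $K\cap X$ for every other piece $K$. Hence it spans $X$, and Theorem~\ref{thm:main} is proved. \hfill$\square$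

\begin{thebibliography}{9}

\bibitem{galaxies}
\emph{Spanning Galaxies In Digraphs},
\texttt{http://www.lirmm.fr/\~{}pinlou/\allowbreak wordpress/\allowbreak wp-content/\allowbreak papercite-data/\allowbreak pdf/\allowbreak ghpt09.pdf}

\bibitem{LP}
Lov\'asz and Plummer, \emph{Matching Theory}.

\end{thebibliography}
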